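# Real-analytic approximation of continuous functions on $c_0$

## 1. A sum of coordinate ramps on $c_0$

Let $c_0$ be the Banach space of real sequences converging to $0$, with the supremum norm, and write $e_n$ for its unit vectors. Put $\tau(t)=\max(0,|t|-1)$ for real $t$, and consider
$$g(x)=\sum_{n\ge1} n\,\tau(x_n),\qquad x\in c_0 .$$

This function is continuous. Given $z\in c_0$, choose $n_0$ with $|z_n|<\frac12$ for $n\ge n_0$; on the ball of radius $\frac12$ about $z$ only the terms with $n<n_0$ can be nonzero, so $g$ is there a finite sum of continuous functions. It is not uniformly continuous: the points $e_n$ and $(1+\frac1n)e_n$ are at distance $\frac1n$, while $g(e_n)=0$ and $g((1+\frac1n)e_n)=1$.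

Let us approximate $g$ uniformly by a real-analytic function. The precise definition comes in Section 2. For the moment, "real-analytic near $z$" means: equal on a real ball about $z$ to a holomorphic function on a ball about $z$ in complex $c_0$. Smooth the ramp with a Gaussian:
$$G_\lambda(t)=\sqrt{\lambda/\pi}\int_{\mathbb R}\tau(s)\,e^{-\lambda(t-s)^2}\,ds ,\qquad \lambda>0 .$$
This is an entire function of $t\in\mathbb C$. For real $t$, since $\tau$ is $1$-Lipschitz,
$$|G_\lambda(t)-\tau(t)|\le\sqrt{\lambda/\pi}\int_{\mathbb R}|s-t|e^{-\lambda(t-s)^2}ds=\frac1{\sqrt{\pi\lambda}} .$$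
For complex $t=u+iv$ with $|t|\le\frac14$ we have $|e^{-\lambda(t-s)^2}|=e^{\lambda v^2}e^{-\lambda(u-s)^2}$. Where $\tau(s)\ne0$, put $\sigma=|s|-1\ge0$; then $|u-s|\ge\sigma+\frac34$, so $(u-s)^2\ge\sigma^2+\frac9{16}$. Hence
$$|G_\lambda(t)|\le e^{\lambda/16}e^{-9\lambda/16}\sqrt{\lambda/\pi}\cdot 2\int_0^\infty\sigma e^{-\lambda\sigma^2}d\sigma=\frac{e^{-\lambda/2}}{\sqrt{\pi\lambda}} .$$
The imaginary part *costs* a factor $e^{\lambda v^2}$, and the distance from the place where $\tau$ lives *gains* a factor $e^{-9\lambda/16}$. The gain wins.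

Given $\varepsilon>0$, choose $\lambda_n$ with $n/\sqrt{\pi\lambda_n}\le\varepsilon2^{-n-1}$ and put $h(x)=\sum_n n\,G_{\lambda_n}(x_n)$. Near $z\in c_0$, choose $n_0$ with $|z_n|\le\frac18$ for $n\ge n_0$. On the complex ball of radius $\frac18$ about $z$, all coordinates with $n\ge n_0$ have modulus at most $\frac14$, so those terms are bounded by $\varepsilon2^{-n-1}$; the series converges uniformly there to a holomorphic function. And $|h-g|\le\sum_n\varepsilon2^{-n-1}=\varepsilon/2$ on $c_0$.

This worked because $g$ splits into functions of single coordinates, and because near any point $z$ all but finitely many pieces are small *on one common complex ball*. A general continuous function does not come in such pieces. The following question is posed in "The Banach Space $c0$".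

**Question.** Given a continuous $g:c_0\to\mathbb R$ and $\varepsilon>0$, is there a real-analytic $h:c_0\to\mathbb R$ with $\sup_{x\in c_0}|g(x)-h(x)|<\varepsilon$?

It is known that every continuous $g$ on $c_0$ can be uniformly approximated by $C^\infty$ functions, and that every uniformly continuous $g$ can be uniformly approximated by real-analytic ones. We use neither fact. The answer to the question is yes, and the proof will give more.

## 2. Real-analytic maps and their complex extensions

Throughout, $X,Y$ are real Banach spaces and $B(x,r)$ is an open ball.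

**Complexification.** The space $X_{\mathbb C}=X\oplus iX$ carries the norm $\|x+iy\|=\sup_\theta\|x\cos\theta+y\sin\theta\|$. Multiplying $x+iy$ by $e^{i\phi}$ replaces $x\cos\theta+y\sin\theta$ by $x\cos(\theta-\phi)+y\sin(\theta-\phi)$, so the supremum does not change and this is a complex norm. It restricts to the norm of $X$, and $\|x\|,\|y\|\le\|x+iy\|$. For $X=c_0$ we get $\sup_\theta\sup_n|x_n\cos\theta+y_n\sin\theta|=\sup_n|x_n+iy_n|$, that is, complex $c_0$ with the sup norm. Balls of $X_{\mathbb C}$ are written $B_{\mathbb C}(z,r)$; for $z\in X$ we have $B_{\mathbb C}(z,r)\cap X=B(z,r)$.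

**Textbook facts on holomorphic maps between complex Banach spaces.** Sums, products, compositions, and quotients with nonvanishing denominators of holomorphic maps are holomorphic. Locally uniform limits of holomorphic maps are holomorphic. A holomorphic map bounded by $C$ on $B_{\mathbb C}(z,s)$ has a Taylor series $\sum_kQ_k(w-z)$ of continuous complex $k$-homogeneous polynomials with $\|Q_k\|\le Cs^{-k}$, which converges to it uniformly on smaller concentric balls.

**Definition (real-analytic).** A map $f:U\to Y$, with $U\subset X$ open, is *real-analytic* if near each $z\in U$ it is the uniform sum of a series $\sum_kP_k(x-z)$ of continuous $k$-homogeneous polynomials with $\limsup\|P_k\|^{1/k}<\infty$.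

We work with an equivalent condition (Bochnak–Siciak, Studia Math. 39 (1971)):

> $(*)$ for each $z\in U$ there are $r>0$ and a holomorphic $\tilde f:B_{\mathbb C}(z,r)\to Y_{\mathbb C}$ with $B(z,r)\subset U$ and $\tilde f=f$ on $B(z,r)$.

*From power series to $(*)$.* Let $A_k$ be the symmetric $k$-linear map with $A_k(x,\dots,x)=P_k(x)$. Polarization gives $\|A_k\|\le\frac{k^k}{k!}\|P_k\|\le e^k\|P_k\|$. Extend $A_k$ complex-multilinearly. The resulting polynomial is
$$P_k^{\mathbb C}(x+iy)=\sum_{m=0}^k\binom km i^mA_k(\underbrace{x,\dots,x}_{k-m},\underbrace{y,\dots,y}_m),$$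
and since $\|x\|,\|y\|\le\|x+iy\|$ its norm is at most $2^k\|A_k\|\le(2e)^k\|P_k\|$. So $\sum_kP_k^{\mathbb C}(w-z)$ converges uniformly on a small complex ball, to a holomorphic map that equals $f$ on the real points once the ball is small enough.

*From $(*)$ to power series.* Shrink the ball so that $\tilde f$ is bounded, and let $\sum_kQ_k(w-z)$ be its Taylor series. The projection $Y_{\mathbb C}\to Y$, $a+ib\mapsto a$, is real-linear of norm at most $1$. The $Y$-components of the restrictions $Q_k|_X$ are continuous real $k$-homogeneous polynomials $P_k$ with $\|P_k\|\le\|Q_k\|\le Cs^{-k}$, and since $f$ is $Y$-valued, $f(x)=\sum_kP_k(x-z)$ uniformly near $z$.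

*The extension in $(*)$ is unique on its ball.* Suppose $F$ is holomorphic on $B_{\mathbb C}(z,r)$ and vanishes on $B(z,r)$, with Taylor series $\sum_kQ_k$ at $z$. For $x\in X$ and small real $t$ we have $\sum_kt^kQ_k(x)=0$, so each $Q_k$ vanishes on $X$. By polarization the symmetric form of $Q_k$ vanishes on $X^k$; being complex-multilinear, it vanishes on $X_{\mathbb C}^k$. So $F=0$ near $z$. Along each complex line through $z$, $F$ is holomorphic on a disc and zero near its center, so $F=0$ on the whole ball.

We therefore write $f$ for the extension too. By $(*)$, sums, products, compositions, and quotients with nonvanishing denominators of real-analytic maps are real-analytic; and if maps $f_n$ all extend to one and the same complex ball about $z$ and $\sum f_n$ converges uniformly there, the sum is real-analytic near $z$. For infinitely many maps, finding that common ball will be the whole difficulty.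

## 3. Functions that separate the origin from large vectors

**Condition (A).** There is a real-analytic $f:X\to\mathbb R$ and there are $\rho,\beta>0$ with $f(x)\ge f(0)+\beta$ whenever $\|x\|\ge\rho$.

For example, on $\ell_2$ the function $f(x)=\|x\|^2=\sum x_n^2$ works with $\rho=\beta=1$.

**$c_0$ satisfies (A).** Let
$$\psi(x)=2\sum_{n\ge1}(2x_n)^{2n}.$$
Given $z$ in complex $c_0$, choose $n_0$ with $|z_n|\le\frac18$ for $n\ge n_0$. On $B_{\mathbb C}(z,\frac18)$ we have $|2x_n|\le\frac12$ for $n\ge n_0$, so these terms are bounded by $2\cdot4^{-n}$. The series of polynomials converges uniformly there, so $\psi$ is holomorphic on all of complex $c_0$. Also $\psi(0)=0$, and if $x\in c_0$ has $\|x\|\ge\frac12$, then some $|2x_n|\ge1$, so $\psi(x)\ge2$.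

**Normalization.** If $X$ satisfies (A), put $\psi(x)=\frac2\beta\big(f(2\rho x)-f(0)\big)$. Then $\psi$ is real-analytic on $X$, $\psi(0)=0$, and
$$\psi(x)\ge2\quad\text{if }\|x\|\ge\tfrac12. \tag{1}$$
By continuity we may fix $\alpha\in(0,\frac12]$ such that
$$\psi\text{ is holomorphic on }B_{\mathbb C}(0,\alpha)\text{ and }|\psi|<\tfrac14\text{ there}. \tag{2}$$
For $c_0$ use the $\psi$ above.

**Theorem 1.** Let $X$ be separable with (A), $U\subset X$ nonempty open, $Y$ a Banach space, $g:U\to Y$ and $\delta:U\to(0,\infty)$ continuous. Then there is a real-analytic $h:U\to Y$ with $\|h(x)-g(x)\|<\delta(x)$ for all $x\in U$.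

**Corollary (answer to the question).** For every continuous $g:c_0\to\mathbb R$ and every $\varepsilon>0$ there is a real-analytic $h:c_0\to\mathbb R$ with $\sup_{c_0}|g-h|<\varepsilon$.

Indeed $c_0$ is separable and satisfies (A); take $U=c_0$, $Y=\mathbb R$, $\delta\equiv\varepsilon/2$ in Theorem 1. So the task is to prove Theorem 1.

## 4. Gaussian step functions

For $\lambda>0$ put
$$\theta_\lambda(t)=\sqrt{\lambda/\pi}\int_0^\infty e^{-\lambda(t-s)^2}\,ds .$$
This is an analytic stand-in for the step function that is $0$ for $t<0$ and $1$ for $t>0$. It is entire, because the integrand is entire in $t$ and dominated, locally uniformly in $t=u+iv$, by $e^{\lambda v^2}e^{-\lambda(u-s)^2}$. For real $t$, substitution gives $\theta_\lambda(t)=\sqrt{\lambda/\pi}\int_{-\infty}^te^{-\lambda\sigma^2}d\sigma$, so $\theta_\lambda$ is increasing, $0<\theta_\lambda(t)<1$, and $\theta_\lambda(t)+\theta_\lambda(-t)=1$.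

We need three estimates, for real $u,v$:
$$|\theta_\lambda(u+iv)|\le e^{\lambda v^2}, \tag{3}$$
$$|\theta_\lambda(u+iv)|\le e^{-\lambda(u^2-v^2)}\quad\text{if }u\le0, \tag{4}$$
$$\theta_\lambda(u)\ge1-e^{-\lambda u^2}\quad\text{if }u\ge0. \tag{5}$$
Since $|e^{-\lambda(u+iv-s)^2}|=e^{\lambda v^2}e^{-\lambda(u-s)^2}$, the left side of (3) is at most $e^{\lambda v^2}\theta_\lambda(u)\le e^{\lambda v^2}$. If $u\le0\le s$, then $(u-s)^2=u^2-2us+s^2\ge u^2+s^2$, so the left side of (4) is at most $e^{\lambda v^2}e^{-\lambda u^2}\sqrt{\lambda/\pi}\int_0^\infty e^{-\lambda s^2}ds=\frac12e^{-\lambda(u^2-v^2)}$. Finally (5) follows from $\theta_\lambda(u)=1-\theta_\lambda(-u)$ and (4) with $v=0$.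

The cost in (3) is real: $\theta_\lambda'(t)=\sqrt{\lambda/\pi}\,e^{-\lambda t^2}$ gives $\theta_\lambda(iv)=\frac12+i\sqrt{\lambda/\pi}\int_0^ve^{\lambda s^2}ds$, which is unbounded in $v$. So imaginary parts must be kept under control.

## 5. The undamped partition functions and their imaginary parts

The sensible first attempt imitates a partition of unity. Cover $U$ by balls $B(x_n,\alpha r_n)$ such that $g$ varies little on each $B(x_n,r_n)$, and put
$$p_n^\circ(x)=\psi\Big(\frac{x-x_n}{r_n}\Big).$$
By (1) and (2), $p_n^\circ<\frac14$ on $B(x_n,\alpha r_n)$ and $p_n^\circ\ge2$ on $U\setminus B(x_n,r_n)$. Say that an index $l$ *captures* $x$ when $p_l^\circ(x)$ is small. We want $\varphi_n(x)$ to be substantial only if $n$ captures $x$ and no earlier $l$ does. Take weights $w_l=2^{-l}$, large constants $a_n$, and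
$$\varphi_n^\circ=\theta_{a_nw_n}\big(\tfrac32-p_n^\circ\big)\prod_{l<n}\theta_{a_nw_l}\big(p_l^\circ-\tfrac34\big).$$
On the *real* space this behaves well. Off $B(x_n,r_n)$ the first factor is at most $e^{-a_nw_n/4}$. If $m$ is the first index with $p_m^\circ(x)\le1$, then $x\in B(x_m,r_m)$ and every factor of $\varphi_m^\circ(x)$ is close to $1$ when $a_m$ is large.

To conclude that $\sum_n\varphi_n^\circ g(x_n)$ is real-analytic, we would want each $z$ to have *one* complex ball $W=B_{\mathbb C}(z,r)$ on which all $\varphi_n^\circ$ are holomorphic and summably small. Each factor costs at most $\exp(a_nw_lv_l^2)$ with $v_l=\operatorname{Im}p_l^\circ$, so we need the imaginary parts bounded on $W$. They are not.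

**Where it fails on $c_0$.** Let $z\in c_0$, $r>0$, and let $n$ be an index with $r_n<2r$. We show that $\operatorname{Im}p_n^\circ$ is unbounded on $W=B_{\mathbb C}(z,r)$. Choose $q$ with $\frac12<q<r/r_n$ and put $x=z+te_k$, where $t\in\mathbb C$ is chosen so that the $k$-th coordinate of $(x-x_n)/r_n$ equals $q\,e^{i\pi/(4k)}$. Then $|t|\le r_nq+|z_k-(x_n)_k|<r$ for all large $k$, so $x\in W$. All other coordinates of $(x-x_n)/r_n$ are real and contribute a real amount, while the $k$-th contributes $2(2q)^{2k}e^{i\pi/2}$. Hence $\operatorname{Im}p_n^\circ(x)=2(2q)^{2k}\to\infty$ as $k\to\infty$, and (3) bounds nothing.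

Indices with $r_n<2r$ cannot be avoided. Take the function $g$ of Section 1 and suppose $g$ varies by at most $\varepsilon$ on each $B(x_m,r_m)$. The point $e_k$ lies in some $B(x_m,\alpha r_m)$, so $B(e_k,r_m/2)\subset B(x_m,r_m)$, as $\alpha\le\frac12$. On $B(e_k,r_m/2)$ the function $g$ takes the value $0$ and all values $ks$ with $0<s<r_m/2$. So $kr_m/2\le\varepsilon$, that is, $r_m\le2\varepsilon/k$. Hence $\inf_mr_m=0$, and for every $z$ and every $r$ there are infinitely many bad indices.

If $\psi$ is not entire, there may even be no common ball of holomorphy. For $X=\mathbb R$ and $f(t)=t^2/(1+t^2)$, with $\rho=1$ and $\beta=\frac12$, the normalization gives $\psi(t)=16t^2/(1+4t^2)$, and $p_n^\circ$ has poles at $x_n\pm ir_n/2$. If $x_n\to z$ and $r_n\to0$ along a subsequence, these accumulate at $z$.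

## 6. Damping the argument by the earlier functions

The trouble is that $(x-x_n)/r_n$ is huge, or at least leaves the good ball $B_{\mathbb C}(0,\alpha)$, for late $n$. But near $z$ a late $n$ is irrelevant: $z$ has already been captured by some early $j$. So we let the *earlier* functions shrink the argument of $\psi$: replace $p_n^\circ$ by
$$p_n(x)=\psi\Big(\hat u_n(x)\frac{x-x_n}{r_n}\Big),$$
where $\hat u_n$ is a product of step functions that is close to $1$ where no earlier index has captured $x$, and extremely small on a complex neighborhood of any captured point. Near $z$ the damped argument then falls into $B_{\mathbb C}(0,\alpha)$, where (2) gives $|p_n|<\frac14$. So $p_n$ is automatically holomorphic and bounded there, which keeps the next product $\hat u_{n+1}$ small. The construction feeds itself, and the ball $W$ never has to shrink again.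

There is a price. Off $B(x_n,r_n)$ we no longer know that $p_n\ge2$: it may be small merely because $\hat u_n$ is. Two thresholds repair this. The damping factor $\hat u_n$ tests whether $p_l>\frac12$ for all $l<n$, while a second factor $u_n$ tests whether $p_l>\frac34$ for all $l<n$. If $\hat u_n(x)<\frac12$, then some $p_l(x)<\frac58$ with $l<n$; since $\frac58<\frac34$, this makes $u_n(x)$ tiny, hence $\varphi_n(x)$ tiny.

One more ingredient handles unbounded $g$ and variable $\delta$. The values $\varphi_n(x)$ off $B(x_n,r_n)$ must beat $\|g(x)\|$ and $1/\delta(x)$ at the same point $x$, so we multiply all arguments of the step functions by a large real-analytic function $H\ge1$.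

**Lemma.** Let $X$ be separable with (A), $U\subset X$ open, $H:U\to[1,\infty)$ real-analytic, $x_n\in U$, $r_n>0$, $B(x_n,r_n)\subset U$, $\bigcup_nB(x_n,\alpha r_n)=U$, and $M_n\ge1$ $(n\ge1)$. Then there are real-analytic $\varphi_n:U\to[0,1]$ such that:

* (a) every $z\in U$ has a complex ball $W=B_{\mathbb C}(z,r)$ with $W\cap X\subset U$ to which all $\varphi_n$ extend holomorphically, and an $L$ with $|\varphi_n|\le2^{-n}/M_n$ on $W$ for $n>L$;
* (b) if $x\in U\setminus B(x_n,r_n)$, then $\varphi_n(x)\le2^{-n}M_n^{-1}e^{-H(x)}$;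
* (c) for every $x\in U$ there is $m$ with $x\in B(x_m,r_m)$ and $\varphi_m(x)\ge\frac14$.

**The construction.** Put $w_l=2^{-l}$ and choose $a_n>0$ so large that
$$e^{-a_nw_n/64}\le\min\Big\{\frac1{2n},\ \frac{\alpha r_n2^{-n}}{1+\|x_n\|},\ \frac{2^{-n}}{e\,M_n}\Big\}. \tag{6}$$
Define inductively on $U$, for $n=1,2,\dots$ (empty products are $1$):
$$\hat u_n=\prod_{l<n}\theta_{a_nw_l}\big(H\cdot(p_l-\tfrac12)\big),\qquad u_n=\prod_{l<n}\theta_{a_nw_l}\big(H\cdot(p_l-\tfrac34)\big),$$
$$p_n(x)=\psi\Big(\hat u_n(x)\,\frac{x-x_n}{r_n}\Big),\qquad \kappa_n=\theta_{a_nw_n}\big(H\cdot(\tfrac32-p_n)\big),\qquad \varphi_n=u_n\kappa_n .$$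

*The first two rounds.* For $n=1$ nothing is damped: $\hat u_1=u_1=1$, $p_1=\psi((x-x_1)/r_1)$, and $\varphi_1=\theta_{a_1/2}(H\cdot(\frac32-p_1))$. For $n=2$, $\hat u_2=\theta_{a_2/2}(H\cdot(p_1-\frac12))$ and $u_2=\theta_{a_2/2}(H\cdot(p_1-\frac34))$. Where $p_1>1$, both are at least $\frac12$, so $x_2$ gets nearly its undamped test. Where $p_1<\frac14$, both are at most $e^{-a_2/32}$ by (4): the argument of $\psi$ in $p_2$ is shrunk, and $\varphi_2$ is tiny. Where $\frac58\le p_1\le\frac34$, (5) and (6) still give $\hat u_2\ge\frac12$, while $u_2\le\frac12$ is already switching off. This gap between the two thresholds is what (b) uses.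

All functions are real-analytic on $U$, as finite products and compositions of real-analytic maps, with $0<\hat u_n,u_n\le1$ and $0<\kappa_n,\varphi_n\le1$. Since $\hat u_j\le1$, (2) gives
$$\|x-x_j\|<\alpha r_j\ \Rightarrow\ |p_j(x)|<\tfrac14. \tag{7}$$
We also use $\prod(1-\epsilon_l)\ge1-\sum\epsilon_l$ for finitely many $\epsilon_l\in[0,1]$. To see it by induction, multiply $\prod_{l<k}(1-\epsilon_l)\ge1-\sum_{l<k}\epsilon_l$ by $1-\epsilon_k\ge0$ and note $(1-\sum_{l<k}\epsilon_l)(1-\epsilon_k)\ge1-\sum_{l\le k}\epsilon_l$.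

## 7. Proof of the Lemma

**Step 1: property (c).** *The aim is to show that the first index that captures $x$ does its job.* Let $x\in U$. By the covering hypothesis and (7), some $p_j(x)\le1$. Let $m$ be the first index with $p_m(x)\le1$. For $l<m$ we have $p_l(x)>1$, and since $H\ge1$,
$$H\cdot(p_l-\tfrac12)\ge\tfrac12,\qquad H\cdot(p_l-\tfrac34)\ge\tfrac14\qquad\text{at }x.$$
By (5), each factor of $\hat u_m(x)$ and of $u_m(x)$ is at least $1-e^{-a_mw_l/16}$. As $w_l\ge w_m$, (6) gives
$$\hat u_m(x),\,u_m(x)\ \ge\ 1-\sum_{l<m}e^{-a_mw_l/16}\ \ge\ 1-m\,e^{-a_mw_m/64}\ \ge\ \tfrac12 .$$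
Also $H\cdot(\frac32-p_m)\ge\frac12$ at $x$, so $\kappa_m(x)\ge1-e^{-a_mw_m/4}\ge1-\frac1{2m}\ge\frac12$. Hence $\varphi_m(x)\ge\frac14$.

It remains to see that $x\in B(x_m,r_m)$. If $\|x-x_m\|\ge r_m$, then $\|\hat u_m(x)(x-x_m)/r_m\|\ge\frac12$, so $p_m(x)\ge2$ by (1). This contradicts $p_m(x)\le1$.

**Step 2: property (b).** *The aim is to show that $\varphi_n$ is tiny off its ball, whether or not the damping has spoiled $p_n$.* Let $x\in U\setminus B(x_n,r_n)$, and evaluate everything at $x$.

*Case $\hat u_n\ge\frac12$.* Then $\|\hat u_n(x-x_n)/r_n\|\ge\frac12$, so $p_n\ge2$ by (1), and $H\cdot(\frac32-p_n)\le-\frac H2$. By monotonicity and (4), $\varphi_n\le\kappa_n\le e^{-a_nw_nH^2/4}$.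

*Case $\hat u_n<\frac12$.* We claim $p_l<\frac58$ for some $l<n$. Otherwise $H\cdot(p_l-\frac12)\ge\frac18$ for all $l<n$, and (5), (6) give $\hat u_n\ge1-\sum_{l<n}e^{-a_nw_l/64}\ge1-n\,e^{-a_nw_n/64}\ge\frac12$, a contradiction. For this $l$ we have $H\cdot(p_l-\frac34)\le-\frac H8$, and all other factors of $\varphi_n=u_n\kappa_n$ are at most $1$. So by (4), $\varphi_n\le u_n\le e^{-a_nw_lH^2/64}\le e^{-a_nw_nH^2/64}$.

In both cases $\varphi_n\le\big(e^{-a_nw_n/64}\big)^{H^2}$. The base is less than $1$ and $H^2\ge H\ge1$, so by (6)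
$$\varphi_n(x)\le\big(e^{-a_nw_n/64}\big)^{H(x)}\le e^{-H(x)}(2^nM_n)^{-H(x)}\le e^{-H(x)}2^{-n}M_n^{-1}.$$

**Step 3: choosing the ball for (a).** *The aim is to fix, once and for all, a complex ball about $z$ that will serve every $n$.* Constants are chosen in the order $j,M,L,r$, and none depends on $n$.

Fix $z\in U$ and $j$ with $\|z-x_j\|<\alpha r_j$. Choose a complex ball about $z$ on which $H$ is holomorphic with $|H|\le M$, where $M\ge1$. Choose $L\ge j$ with
$$M^22^{-L}\le\frac{w_j}{128},\qquad 2^{-L}(1+\|z\|)\le1. \tag{8}$$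
The finitely many functions $p_l,\hat u_l,u_l,\kappa_l,\varphi_l$ with $l\le L$ extend holomorphically to some complex ball about $z$. For $c\in\{\frac12,\frac34\}$ and $l\le L$ the number $H(z)(p_l(z)-c)$ is real. For $l=j$, (7) gives $p_j(z)-c<\frac14-\frac12=-\frac14$, so $H(z)(p_j(z)-c)<-\frac14$ as $H\ge1$. By continuity there is $r\in(0,1]$ such that $W=B_{\mathbb C}(z,r)$ satisfies $W\cap X\subset U$, the functions listed above and $H$ are holomorphic on $W$, and for $c\in\{\frac12,\frac34\}$, on $W$:
$$\big|\operatorname{Im}H\cdot(p_l-c)\big|^2\le\frac{w_j}{128}\ (l\le L),\qquad \operatorname{Re}H\cdot(p_j-c)\le-\tfrac14,\qquad |H|\le M. \tag{9}$$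

**Step 4: late functions on $W$.** *The aim is to show by induction that damping keeps every late $p_n$ holomorphic and bounded by $\frac14$ on the same ball $W$.*

*Claim.* For every $n>L$, the functions $\hat u_n,u_n,p_n$ extend holomorphically to $W$, with $|\hat u_n|,|u_n|\le e^{-3a_nw_j/64}$ and $|p_n|<\frac14$ on $W$.

Let $n>L$ and suppose the claim holds for all $l$ with $L<l<n$. Then $H$ and all $p_l$ with $l<n$ are holomorphic on $W$, so the defining products extend $\hat u_n$ and $u_n$ holomorphically to $W$.

Put $v_l=\operatorname{Im}H\cdot(p_l-c)$, with $c=\frac12$ for $\hat u_n$ and $c=\frac34$ for $u_n$. For $l\le L$, (9) gives $v_l^2\le w_j/128$. For $L<l<n$ the induction hypothesis gives $|v_l|\le M(\frac14+\frac34)=M$. Since $\sum_{l\ge1}w_l=1$ and $\sum_{l>L}w_l=2^{-L}$, (8) gives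
$$\sum_{l<n}w_lv_l^2\le\frac{w_j}{128}\sum_{l\le L}w_l+M^2\sum_{l>L}w_l\le\frac{w_j}{128}+M^22^{-L}\le\frac{w_j}{64}.$$
This is the purpose of the weights: imaginary parts with $l\le L$ are small because $W$ is small, and those with $l>L$ are merely bounded but carry little weight.

The factor $l=j$ occurs in the products because $n>L\ge j$. Its real part is at most $-\frac14$, so (4) bounds it by $\exp(-a_nw_j(\frac1{16}-v_j^2))$. Bounding the other factors by (3), we get
$$|\hat u_n|,|u_n|\le\exp\Big(-a_n\Big[\frac{w_j}{16}-\sum_{l<n}w_lv_l^2\Big]\Big)\le e^{-3a_nw_j/64}. \tag{10}$$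
As $w_j\ge w_n$, this is at most $e^{-a_nw_n/64}$. For $x\in W$ we have $\|x\|\le\|z\|+1$, so by (6)
$$\Big\|\hat u_n(x)\frac{x-x_n}{r_n}\Big\|\le\frac{\alpha2^{-n}(1+\|z\|+\|x_n\|)}{1+\|x_n\|}\le\alpha2^{-n}(1+\|z\|)<\alpha .$$
The middle inequality is $1+A+B\le(1+A)(1+B)$ with $A=\|z\|$, $B=\|x_n\|$; the last uses $n>L$ and (8). So on $W$ the damped argument lies in $B_{\mathbb C}(0,\alpha)$. By (2), $p_n=\psi\big(\hat u_n(\cdot-x_n)/r_n\big)$ is holomorphic on $W$ with $|p_n|<\frac14$, and it extends the real $p_n$. The claim is proved.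

**Step 5: late $\varphi_n$ on $W$.** *The aim is the bound in (a).* For $n>L$, $\kappa_n$ and $\varphi_n$ are holomorphic on $W$. There $|H\cdot(\frac32-p_n)|\le M(\frac32+\frac14)\le2M$ and $w_n\le2^{-L-1}$, so (3) and (8) give
$$|\kappa_n|\le e^{4M^2a_nw_n}\le e^{2M^22^{-L}a_n}\le e^{a_nw_j/64}.$$
With (10) and (6),
$$|\varphi_n|\le e^{-3a_nw_j/64}\,e^{a_nw_j/64}=e^{-2a_nw_j/64}\le e^{-a_nw_n/64}\le2^{-n}/M_n\qquad\text{on }W.$$
The functions $\varphi_l$ with $l\le L$ are holomorphic on $W$ by choice of $W$. This proves (a) and the Lemma. $\square$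

**Consequence.** If $c_n\in Y$ and $\|c_n\|\le M_n$, then by (a) the terms of $\sum_nc_n\varphi_n$ with $n>L$ are bounded by $2^{-n}$ on $W$. So the series converges uniformly on each such $W$ and defines a real-analytic map $U\to Y$. In particular, taking $c_n=1\le M_n$, the function $S=\sum_n\varphi_n$ is real-analytic, and $S\ge\frac14$ by (c).

## 8. From the Lemma to Theorem 1

The Lemma needs a real-analytic $H$ that is large where $\|g\|$ or $1/\delta$ is. The Lemma itself, with $H\equiv1$, produces it.

**Step 6: domination.** *The aim: for every continuous $R:U\to\mathbb R$ there is a real-analytic $D:U\to[1,\infty)$ with $D\ge R$.* For each $x\in U$ pick $r_x>0$ and $c_x\ge1$ with $B(x,r_x)\subset U$ and $R\le c_x$ on $B(x,r_x)$. Since $X$ is separable, $U$ is Lindelöf, so countably many of the balls $B(x,\alpha r_x)$ cover $U$. List them as $B(x_n,\alpha r_n)$, $n\ge1$, with constants $c_n$, repeating balls if finitely many suffice. Apply the Lemma with $H\equiv1$ and $M_n=c_n$, and let $D=4\sum_nc_n\varphi_n$, which is real-analytic. For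 $x\in U$ take $m$ from (c). Then $D(x)\ge4c_m\varphi_m(x)\ge c_m\ge\max(1,R(x))$, because $x\in B(x_m,r_m)$.

**Step 7: approximation.** *The aim is to average the values $g(x_n)$ with weights $\varphi_n$.* By Step 6 choose a real-analytic $H\ge1$ with
$$H\ge1+\|g\|+\frac1\delta\quad\text{on }U.$$
Each $x_0\in U$ has $r_{x_0}>0$ with $B(x_0,r_{x_0})\subset U$ and $\|g(x)-g(x_0)\|\le\delta(x)/2$ on $B(x_0,r_{x_0})$: near $x_0$ we have $\|g(x)-g(x_0)\|\le\delta(x_0)/4$ and $\delta(x)\ge\delta(x_0)/2$. By Lindelöf choose a sequence of such balls $B(x_n,r_n)$ with $\bigcup_nB(x_n,\alpha r_n)=U$. Apply the Lemma with this $H$ and $M_n=16(1+\|g(x_n)\|)$. By the Consequence,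
$$h=\frac{\sum_n\varphi_n\,g(x_n)}{\sum_n\varphi_n}$$
is a real-analytic map $U\to Y$. Fix $x\in U$. Then
$$\|h(x)-g(x)\|\le S(x)^{-1}\sum_n\varphi_n(x)\,\|g(x_n)-g(x)\|.$$

*Indices with $x\in B(x_n,r_n)$.* Here $\|g(x_n)-g(x)\|\le\delta(x)/2$, so together they contribute at most $\delta(x)/2$.

*The other indices.* Here we use $S\ge\frac14$, (b), and $\|g(x_n)-g(x)\|\le(1+\|g(x_n)\|)(1+\|g(x)\|)$. By the choice of $M_n$ their total contribution is at most
$$4\sum_n\frac{2^{-n}}{16}(1+\|g(x)\|)e^{-H(x)}\le\tfrac14(1+\|g(x)\|)e^{-(1+\|g(x)\|)}e^{-1/\delta(x)}<\tfrac14\delta(x),$$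
because $te^{-t}<1$ and $e^{-1/s}<s$ for $t,s>0$ (both follow from $e^t>t$).

Hence $\|h(x)-g(x)\|\le\frac34\delta(x)<\delta(x)$. This proves Theorem 1, and with it the Corollary: every continuous $g:c_0\to\mathbb R$ is uniformly approximable by real-analytic functions. $\blacksquare$

## 9. Condition (A) is necessary and sufficient

**Theorem 2.** For a separable real Banach space $X$ the following are equivalent:

1. $X$ satisfies (A), i.e. $X$ has a separating real-analytic function;
2. some real-analytic $h:X\to\mathbb R$ satisfies $\sup_{x\in X}\big|h(x)-\|x\|\big|<\infty$;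
3. every continuous $g:X\to\mathbb R$ is uniformly approximable by real-analytic functions;
4. for every open $U\subset X$, Banach space $Y$, and continuous $g:U\to Y$, $\delta:U\to(0,\infty)$, there is a real-analytic $h:U\to Y$ with $\|h-g\|<\delta$ on $U$.

*Proof.* 1⇒4 is Theorem 1 (for $U=\emptyset$ there is nothing to prove). For 4⇒3 take $U=X$, $Y=\mathbb R$, $\delta\equiv\varepsilon/2$. For 3⇒2 approximate $g(x)=\|x\|$ within $1$. For 2⇒1 let $s=\sup_x\big|h(x)-\|x\|\big|$. Then $h(0)\le s$, and for $\|x\|\ge2s+1$ we have $h(x)\ge\|x\|-s\ge s+1\ge h(0)+1$. So (A) holds with $\rho=2s+1$ and $\beta=1$. $\square$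

## 10. Spaces that satisfy (A)

Condition (A) does not change if the norm is replaced by an equivalent one: real-analyticity is unaffected, and if $\|x\|'\le C\|x\|$, then $\|x\|'\ge C\rho$ implies $\|x\|\ge\rho$.

**Separating polynomials.** A *separating polynomial* on $X$ is a continuous polynomial $P$ with $P(0)=0$ and $\inf_{\|x\|=1}P>0$; for instance $P(x)=\sum_nx_n^{2k}$ on $\ell_{2k}$, which equals $1$ on the unit sphere. Every $X$ with a separating polynomial satisfies (A). Write $P=\sum_{k=1}^dP_k$ with $P_k$ $k$-homogeneous, and set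
$$Q=\sum_{k=1}^dP_k^{\,2\,d!/k}.$$
The exponents $2\,d!/k$ are even integers, so each term is nonnegative, and $Q$ is $2d!$-homogeneous. Let $\mu=\inf_{\|y\|=1}P(y)>0$. On the unit sphere $\max_k|P_k(x)|\ge\frac1dP(x)\ge\frac\mu d$, so $Q(x)\ge\mu':=\min_{1\le k\le d}(\mu/d)^{2\,d!/k}>0$. By homogeneity $Q(x)\ge\mu'\|x\|^{2d!}\ge\mu'$ for $\|x\|\ge1$, while $Q(0)=0$.

**Closed subspaces.** (A) passes from $X$ to a closed subspace: restrict $f$.

**Finite direct sums.** (A) passes to finite direct sums; by induction two summands suffice. Use the maximum norm on $X_1\oplus X_2$. By the normalization there are real-analytic $\psi_i$ on $X_i$ with $\psi_i(0)=0$ and $\psi_i\ge1$ for $\|x_i\|\ge1$. Then $\psi_1(x_1)^2+\psi_2(x_2)^2$ vanishes at $0$ and is at least $1$ when $\max(\|x_1\|,\|x_2\|)\ge1$.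

**From $X$ to $c_0(X)$.** Here $c_0(X)$ is the space of sequences $(x_k)$ in $X$ with $\|x_k\|\to0$, with norm $\sup_k\|x_k\|$; so $c_0(\mathbb R)=c_0$. By the normalization choose $\chi$ real-analytic on $X$ with $\chi(0)=0$, $\chi\ge1$ for $\|x\|\ge1$, and $\chi$ holomorphic with $|\chi|\le\frac12$ on some $B_{\mathbb C}(0,\alpha')$. Put
$$F(x)=\sum_{k\ge1}\chi(x_k)^{2k}.$$
The complexified norm of $c_0(X)$ is the supremum of the complexified norms of the coordinates, since the two suprema, over $\theta$ and over $k$, commute. Let $z\in c_0(X)$ and choose $k_0$ with $\|z_k\|<\alpha'/2$ for $k\ge k_0$. For points in the complex ball of radius $\alpha'/2$ about $z$, the coordinates with $k\ge k_0$ lie in $B_{\mathbb C}(0,\alpha')$, so those terms are holomorphic and bounded by $4^{-k}$. The finitely many terms with $k<k_0$ are holomorphic on a possibly smaller complex ball about $z$. So $F$ is real-analytic. Moreover $F(0)=0$, all terms are nonnegative on $c_0(X)$, and if $\|x\|\ge1$ then some $\|x_k\|\ge1$, because the supremum is attained; so $F(x)\ge1$.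

All the spaces in the following list are separable, so conclusion 4 of Theorem 2 holds, for example, for all closed subspaces of $c_0$, for $c_0\oplus\ell_2$, and for $c_0(\ell_{2k})$, $k\in\mathbb N$.

## 11. Inserting a real-analytic function between semicontinuous ones

**Corollary (insertion).** Let $X,U$ be as in Theorem 1, $a:U\to\mathbb R$ upper semicontinuous, $b:U\to\mathbb R$ lower semicontinuous, $a<b$. Then there is a real-analytic $h$ with $a<h<b$ on $U$.

*Proof.* We use Dowker's insertion theorem (Canad. J. Math. 3 (1951)), which gives a continuous $g$ with $a<g<b$. For the metrizable space $U$ it can be checked directly. For each $x\in U$ pick a real $q_x$ with $a(x)<q_x<b(x)$. The set $V_x=\{y\in U:a(y)<q_x<b(y)\}$ is open, by semicontinuity, and contains $x$. As $U$ is metrizable, hence paracompact, there is a locally finite continuous partition of unity $(\pi_x)$ with $\pi_x=0$ off $V_x$. Then $g=\sum_xq_x\pi_x$ is continuous, and $g(y)$ is a convex combination of finitely many numbers in the interval $(a(y),b(y))$.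

The functions $g-a$ and $b-g$ are lower semicontinuous and positive, hence so is their minimum. The same theorem, applied between $0$ and this minimum, gives a continuous $\delta$ with
$$0<\delta<\min(g-a,\,b-g)\quad\text{on }U.$$
Theorem 1 with $Y=\mathbb R$ gives a real-analytic $h$ with $|h-g|<\delta$. Then $h>g-\delta>a$ and $h<g+\delta<b$ on $U$. $\square$
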